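# Lebesgue constants of spherical partial sums: a limit governed by random phases

Throughout, $n\ge 2$ is fixed, $\mathbb T^n=[-\pi,\pi)^n$, $|\cdot|$ is the Euclidean norm, and $N\ge1$ is a **real** parameter. The letter $C$ denotes a constant, possibly different at each occurrence, that depends only on $n$ and on two auxiliary functions $\rho,\eta$ fixed once and for all below; $C_M$ may depend on $M$ as well.

## 1. Spherical sums, the ball kernel, and random-phase series

**Definition 1 (spherical partial sums and Lebesgue constants).** For $f\in L^1(\mathbb T^n)$ or $f\in C(\mathbb T^n)$ put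
$$S_Nf(x)=\sum_{k\in\mathbb Z^n,\ |k|\le N}\hat f(k)e^{ik\cdot x},\qquad D_N(x)=\sum_{|k|\le N}e^{ik\cdot x}.$$
The Lebesgue constant $L_N$ is the norm of $S_N$ as an operator on $C(\mathbb T^n)$ (equivalently, on $L^1(\mathbb T^n)$). Since $S_N$ is convolution with $D_N$,
$$L_N=\frac1{(2\pi)^n}\int_{\mathbb T^n}|D_N(x)|\,dx .$$

*Example.* Let $n=2$ and $1\le N<\sqrt2$. The lattice points in the disk are $0,\pm e_1,\pm e_2$, so $D_N(x)=1+2\cos x_1+2\cos x_2$. By Cauchy–Schwarz and Parseval, $L_N\le\big((2\pi)^{-2}\|D_N\|_2^2\big)^{1/2}=\sqrt5$. Note that $L_N$ is constant on $[1,\sqrt2)$: as a function of real $N$ it is a step function that can jump only at the values $|k|$, $k\in\mathbb Z^n$.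

**Definition 2 (the ball kernel).** Let $\chi_r$ be the indicator function of $\{|y|\le r\}$, let $V=|\{|y|\le1\}|$, and
$$K_r(\xi)=\int_{|y|\le r}e^{iy\cdot\xi}\,dy=\Big(\frac{2\pi r}{|\xi|}\Big)^{n/2}J_{n/2}(r|\xi|).$$

The second equality is the textbook formula for the Fourier transform of a ball. Two textbook facts about Bessel functions, for $\nu=n/2$, are needed:
$$J_\nu(t)=\sqrt{\tfrac{2}{\pi t}}\cos\big(t-\tfrac{\nu\pi}2-\tfrac\pi4\big)+O(t^{-3/2})\quad(t\ge1),\qquad |J_\nu(t)|\le Ct^{-1/2}\quad(t>0).$$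
The second follows from the first when $t\ge1$, and from $|J_\nu(t)|\le Ct^\nu\le Ct^{-1/2}$ when $0<t\le1$. Put
$$\gamma=\frac{(n+1)\pi}4,\qquad A_n=2(2\pi)^{\frac{n-1}2}.$$
Since $(2\pi)^{n/2}\sqrt{2/\pi}=A_n$, we get, for all $r>0$ and $\xi\ne0$,
$$|K_r(\xi)|\le C\,r^{\frac{n-1}2}|\xi|^{-\frac{n+1}2},\tag{1}$$
$$\Big|r^{-\frac{n-1}2}K_r(\xi)-A_n|\xi|^{-\frac{n+1}2}\cos(r|\xi|-\gamma)\Big|\le C|\xi|^{-\frac{n+1}2}\min\Big(1,\frac1{r|\xi|}\Big).\tag{2}$$
For (2): if $r|\xi|\ge1$, the Bessel error term contributes at most $C r^{-\frac{n-1}2}(r/|\xi|)^{n/2}(r|\xi|)^{-3/2}=C|\xi|^{-\frac{n+1}2}(r|\xi|)^{-1}$; if $r|\xi|<1$, both terms on the left are at most $C|\xi|^{-\frac{n+1}2}$.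

*Example.* For $n=3$ and $t=|\xi|$, $K_1(\xi)=4\pi(\sin t-t\cos t)/t^3$. Here $A_3=4\pi$ and $\gamma=\pi$, so the main term in (2) is $-4\pi t^{-2}\cos t$, and the remainder is exactly $4\pi t^{-3}\sin t$.

**Recall (Poisson summation).** With $\hat f(\xi)=\int_{\mathbb R^n}f(y)e^{iy\cdot\xi}dy$, every $f\in C_c^\infty(\mathbb R^n)$ satisfies $\sum_{k\in\mathbb Z^n}f(k)=\sum_{m\in\mathbb Z^n}\hat f(2\pi m)$.

**Definition 3 (the random-phase series).** For $m\in\mathbb Z^n$ and $x\notin2\pi\mathbb Z^n$ let $b_m(x)=|x+2\pi m|^{-\frac{n+1}2}$. Let $(\theta_m)_{m\in\mathbb Z^n}$ be independent random variables, uniform on $[0,2\pi)$, with expectation $\mathbb E$, and put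
$$X(x)=\sum_{m\in\mathbb Z^n}b_m(x)\cos\theta_m .$$
The summands are orthogonal in $L^2$ of the probability space, with $\mathbb E(b_m\cos\theta_m)^2=\frac12b_m^2$, and $\sum_mb_m(x)^2=\sum_m|x+2\pi m|^{-(n+1)}<\infty$. So the series converges unconditionally in $L^2$. It matters below that $\sum_mb_m(x)=\infty$: the exponent $\frac{n+1}2$ is smaller than $n$.

*Example.* One wave: $\mathbb E|b\cos\theta|=2b/\pi$. Two equal waves: write $\cos\theta_1+\cos\theta_2=2\cos u\cos v$ with $u=\frac{\theta_1+\theta_2}2$, $v=\frac{\theta_1-\theta_2}2$. Modulo $\pi$, $u$ and $v$ are independent and uniform, because $\mathbb Ee^{2i(pu+qv)}=\mathbb Ee^{i(p+q)\theta_1}\,\mathbb Ee^{i(p-q)\theta_2}=0$ for integers $(p,q)\ne(0,0)$. Hence $\mathbb E|\cos\theta_1+\cos\theta_2|=2(2/\pi)^2=8/\pi^2$, which is less than $2\cdot\frac2\pi$: waves interfere, and $\mathbb E|X|$ is not obtained by adding one-wave answers.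

## 2. Babenko's limit and its value

It is known that there are positive constants $C_1,C_2$, depending only on $n$, with
$$C_1N^{\frac{n-1}2}\le L_N\le C_2N^{\frac{n-1}2}\qquad(N\ge1).\tag{3}$$
Babenko's question, as presented in "The Lebesgue Constants of Fourier Partial Sums", is whether the ratio settles down: does
$$\lim_{N\to\infty}L_NN^{-\frac{n-1}2}$$
exist, with $N\to\infty$ through real values? It does.

**Theorem A.** As $N\to\infty$ through the reals,
$$\lim_{N\to\infty}\frac{L_N}{N^{\frac{n-1}2}}=\frac{A_n}{(2\pi)^n}\int_{\mathbb T^n}\mathbb E|X(x)|\,dx=\frac1\pi\int_{[0,1]^n}\mathbb E\Big|\sum_{m\in\mathbb Z^n}\frac{\cos\theta_m}{|t+m|^{\frac{n+1}2}}\Big|\,dt$$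
$$=\frac2{\pi^2}\int_{[0,1]^n}\int_0^\infty\Big(1-\prod_{m\in\mathbb Z^n}J_0\big(s|t+m|^{-\frac{n+1}2}\big)\Big)\frac{ds}{s^2}\,dt\ \in(0,\infty).$$

Sections 3–8 prove this. Two complements follow: Theorem B (limit law and $L^p$ norms, Section 9) and Theorem C (other bodies and centers, Section 10).

## 3. One wave, two waves, and the case $n=1$

Where can the random phases come from, when nothing in $D_N$ is random? Formally, Poisson summation turns $D_N=\sum_k\chi_N(k)e^{ik\cdot x}$ into $\sum_mK_N(x+2\pi m)$, and by (2)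
$$N^{-\frac{n-1}2}D_N(x)\ \text{“}=\text{”}\ A_n\sum_mb_m(x)\cos\big(N|x+2\pi m|-\gamma\big)+\text{small}.\tag{4}$$

*One wave.* Keep $m=0$ only. For $g\in L^1(\mathbb T^n)$, the integral $\int g(x)\,|\cos(N|x|-\gamma)|\,dx$ tends to $\frac2\pi\int g$: in polar coordinates, the $\pi$-periodic function $|\cos|$ of the fast variable $N|x|-\gamma$ is replaced by its mean. So $N|x|$ behaves like a uniform phase independent of $x$.

*Two waves.* For the phases $N|x|$ and $N|x+2\pi e_1|$ to behave like two independent phases, $\int g(x)e^{iN(a_1|x|+a_2|x+2\pi e_1|)}dx$ should tend to $0$ for all integers $(a_1,a_2)\ne(0,0)$. The obstruction is the set where $F=a_1|x|+a_2|x+2\pi e_1|$ has zero gradient. Each distance function has a unit gradient, so this requires $a_1=\pm a_2$ and parallel gradients, that is, $x$ on the line through $0$ and $-2\pi e_1$. For instance $|x|-|x+2\pi e_1|$ has zero gradient on the ray $\{se_1:s>0\}$. A line has measure zero in dimension $n\ge2$, so there is no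 harm.

*The case $n=1$ is different in every respect.* There $|x|-|x+2\pi|=-2\pi$ for all $x>0$, so the phases are locked together on a set of positive measure. Moreover $b_0(x)=|x|^{-1}$ is not integrable, in keeping with the classical fact that the $L^1$ norm of the one-dimensional Dirichlet kernel grows like $\log N$, while $N^{(n-1)/2}=1$.

*The $L^2$ norm of $D_N$ itself is too large.* By Parseval $(2\pi)^{-n}\|D_N\|_2^2=\#\{|k|\le N\}$, which is of order $N^n$. Cauchy–Schwarz therefore gives only $L_N\le CN^{n/2}$, too weak by a factor $N^{1/2}$. The peak of $D_N$ near the origin is responsible. So if $L^2$ methods are to be used, they must be applied to a difference in which the peak has been removed.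

## 4. Divergence of the Poisson series and a cutoff in $x$

The first thing to try is to make (4) rigorous: keep the finitely many $m$ with $|x+2\pi m|\le M$, and bound the rest by (1). It fails at once: the bound for the discarded part is $CN^{\frac{n-1}2}\sum_{|x+2\pi m|\ge M}|x+2\pi m|^{-\frac{n+1}2}$, and this sum is infinite for every $M$, because $\frac{n+1}2<n$. Absolute values lose the cancellation between waves. On the other hand, the *squares* $|x+2\pi m|^{-(n+1)}$ are summable, and their tail is $O(1/M)$ (this is (6) below). So the tail ought to be small in $L^2(\mathbb T^n)$, *if* the discarded waves were orthogonal. They are not exactly orthogonal, and there are infinitely many of them, so this must be replaced by an argument that never expands the tail.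

The replacement is to use Parseval on the lattice side. Fix a radial $\eta\in C_c^\infty(\mathbb R^n)$ with $0\le\eta\le1$, $\eta=1$ on $|\xi|\le1$, $\eta=0$ for $|\xi|\ge2$. For integers $M\ge1$ put
$$P_{N,M}(x)=\sum_{m\in\mathbb Z^n}\eta\Big(\frac{x+2\pi m}M\Big)K_N(x+2\pi m),\tag{5}$$
a locally finite sum, smooth and $2\pi\mathbb Z^n$-periodic. Multiplying $K_N$ by $\eta(\cdot/M)$ amounts to averaging $\chi_N$ over a scale $1/M$. Hence the Fourier coefficients of $D_N-P_{N,M}$ will be essentially those of a function that lives on lattice points within distance about $1/M$ of the sphere $|k|=N$. If that thin shell contains about $N^{n-1}/M$ lattice points, then Parseval gives $\|D_N-P_{N,M}\|_2\lesssim N^{\frac{n-1}2}M^{-1/2}$: the right order in $N$, with a gain in $M$.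

There is one more place where this can stop. The obvious count, by comparing lattice points with unit cubes, works for annuli of thickness $1$ and gives $CN^{n-1}$ points. For a shell of thickness $1/M$ it still gives only $CN^{n-1}$, and then the bound has no decay in $M$ at all. What is needed is the number of lattice points in a ball with error $o(r^{n-1})$, better than the $O(r^{n-1})$ from cubes. For *fixed* $M$, and $N\to\infty$ afterwards, $o(r^{n-1})$ is enough. This is the order of limits throughout: first $N\to\infty$, then $M\to\infty$.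

## 5. Lattice points in unit annuli, in tails, and in thin shells

**Unit annuli.** For $R\ge0$,
$$\#\{k\in\mathbb Z^n:R\le|k|\le R+1\}\le C(1+R)^{n-1}.$$
Indeed the unit cubes centered at these $k$ have disjoint interiors and lie in $\{R-\sqrt n\le|y|\le R+1+\sqrt n\}$, which has volume at most $C(1+R)^{n-1}$.

**Tails.** For $M\ge1$ and $x\in\mathbb R^n$,
$$\sum_{m:\ |x+2\pi m|\ge M}|x+2\pi m|^{-(n+1)}\le\frac CM.\tag{6}$$
The points $x+2\pi m$ are $2\pi$-separated, so at most $C(2^jM)^n$ of them satisfy $2^jM\le|x+2\pi m|<2^{j+1}M$. The sum is at most $C\sum_{j\ge0}(2^jM)^n(2^jM)^{-(n+1)}=C\sum_{j\ge0}(2^jM)^{-1}\le C/M$.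

**Lemma 1.** $G(r):=\#\{k\in\mathbb Z^n:|k|\le r\}=Vr^n+o(r^{n-1})$ as $r\to\infty$.

*Proof.* The plan is to squeeze $\chi_r$ between two smooth functions, so that Poisson summation converges absolutely. Let $0\le\rho\in C_c^\infty$ be supported in the closed unit ball with $\int\rho=1$, and let $\rho_\varepsilon(y)=\varepsilon^{-n}\rho(y/\varepsilon)$, $0<\varepsilon<1$. For $r>1$,
$$\chi_{r-\varepsilon}*\rho_\varepsilon\le\chi_r\le\chi_{r+\varepsilon}*\rho_\varepsilon .$$
For the left inequality: the convolution is at most $1$, and it is nonzero at $y$ only if $|y-u|\le r-\varepsilon$ for some $|u|\le\varepsilon$, so $|y|\le r$. For the right one: if $|y|\le r$, then $|y-u|\le r+\varepsilon$ for all $|u|\le\varepsilon$, so the convolution equals $1$ at $y$.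

The outer functions are in $C_c^\infty$ and have Fourier transforms $K_{r\pm\varepsilon}(\xi)\hat\rho(\varepsilon\xi)$, where $\hat\rho$ is a Schwartz function with $\hat\rho(0)=1$. Poisson summation, with the term $m=0$ separated and (1) used for $m\ne0$, gives
$$\sum_k(\chi_{r\pm\varepsilon}*\rho_\varepsilon)(k)=V(r\pm\varepsilon)^n+O\Big(r^{\frac{n-1}2}\sum_{m\ne0}|m|^{-\frac{n+1}2}|\hat\rho(2\pi\varepsilon m)|\Big).$$
For fixed $\varepsilon$ the sum over $m$ is finite, so the error is $O_\varepsilon(r^{\frac{n-1}2})=o(r^{n-1})$, because $n\ge2$. Also $|V(r\pm\varepsilon)^n-Vr^n|\le C\varepsilon r^{n-1}$. Hence $\limsup_{r\to\infty}r^{-(n-1)}|G(r)-Vr^n|\le C\varepsilon$ for every $\varepsilon\in(0,1)$. $\square$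

*A consistency check.* For the limit over real $N$ to exist, the jumps of $L_N$ must be $o(N^{\frac{n-1}2})$. The jump at $N=r$ is at most the normalized $L^1$ norm of $\sum_{|k|=r}e^{ik\cdot x}$, hence at most $(\#\{|k|=r\})^{1/2}$ by Cauchy–Schwarz. For every $\delta\in(0,1)$, Lemma 1 gives $\#\{|k|=r\}\le G(r)-G(r-\delta)\le C\delta r^{n-1}+o(r^{n-1})$. So the jumps are indeed $o(r^{\frac{n-1}2})$.

## 6. The cutoff error in $L^2$

**Lemma 2.** $\displaystyle\limsup_{N\to\infty}N^{-\frac{n-1}2}\|D_N-P_{N,M}\|_{L^2(\mathbb T^n)}\le CM^{-1/2}$, with $C$ independent of $M$.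

*Proof.* **Step 1: the Fourier coefficients of $P_{N,M}$.** The purpose is to see the cutoff as an average on the lattice side. Unfolding $\int_{\mathbb T^n}\sum_m=\int_{\mathbb R^n}$, the $k$-th coefficient is
$$(2\pi)^{-n}\int_{\mathbb R^n}\eta(\xi/M)K_N(\xi)e^{-ik\cdot\xi}d\xi=\int\chi_N(y)\,(2\pi)^{-n}\!\int\eta(\xi/M)e^{-i(k-y)\cdot\xi}d\xi\,dy=(\chi_N*\Phi_M)(k),$$
where $\Phi(z)=(2\pi)^{-n}\int\eta(\xi)e^{-iz\cdot\xi}d\xi$ is a Schwartz function, $\Phi_M(z)=M^n\Phi(Mz)$, and $\int\Phi_M=\eta(0)=1$ by Fourier inversion. The $k$-th coefficient of $D_N$ is $\chi_N(k)$, so $D_N-P_{N,M}$ has coefficients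
$$\delta_k=\int\big(\chi_N(k)-\chi_N(k-z)\big)\Phi_M(z)\,dz .$$

**Step 2: $\delta_k$ decays away from the sphere.** If $\chi_N(k)\ne\chi_N(k-z)$, then $N$ lies between $|k|$ and $|k-z|$ (possibly at an endpoint), so $|z|\ge\big||k|-|k-z|\big|\ge\big||k|-N\big|$. Substituting $u=Mz$ and using that $\Phi$ is Schwartz,
$$|\delta_k|\le\int_{|u|\ge M||k|-N|}|\Phi(u)|\,du\le C\big(1+M\big||k|-N\big|\big)^{-\frac{n+1}2}.$$
Parseval gives
$$\|D_N-P_{N,M}\|_2^2=(2\pi)^n\sum_k|\delta_k|^2\le C\sum_k\big(1+M\big||k|-N\big|\big)^{-(n+1)}.$$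

**Step 3: points at distance at least $1$ from the sphere.** Here unit annuli suffice, since the decay already contains $M^{-n-1}$. For an integer $l\ge1$, the points with $l\le\big||k|-N\big|<l+1$ lie in $N+l\le|k|\le N+l+1$ or in $N-l-1\le|k|\le N-l$; the second set, if it contains any lattice point, is contained in an annulus $R\le|k|\le R+1$ with $R=\max(N-l-1,0)$. So there are at most $C(1+N+l)^{n-1}\le CN^{n-1}(1+l)^{n-1}$ of them. Their total contribution is at most
$$CN^{n-1}M^{-n-1}\sum_{l\ge1}(1+l)^{n-1}l^{-n-1}\le C\,\frac{N^{n-1}}M .$$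

**Step 4: points at distance less than $1$.** This is where Lemma 1 is used. Such $k$ lie in the $2M$ shells
$$N+\frac{j-1}M<|k|\le N+\frac jM,\qquad -M<j\le M .$$
By Lemma 1, for fixed $M$, the $j$-th shell contains
$$V\Big[\Big(N+\frac jM\Big)^n-\Big(N+\frac{j-1}M\Big)^n\Big]+o_M(N^{n-1})\le C\frac{N^{n-1}}M+o_M(N^{n-1})$$
points. On it, $M\big||k|-N\big|\ge j-1$ if $j\ge1$ and $M\big||k|-N\big|\ge|j|$ if $j\le0$, so $1+M\big||k|-N\big|\ge\max(1,|j|)\ge\frac{1+|j|}2$. Since $\sum_{j\in\mathbb Z}(1+|j|)^{-(n+1)}<\infty$, these points contribute at most $CN^{n-1}/M+o_M(N^{n-1})$.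

Adding Steps 3 and 4, dividing by $N^{n-1}$ and letting $N\to\infty$ gives $\limsup_NN^{-(n-1)}\|D_N-P_{N,M}\|_2^2\le C/M$. $\square$

**From kernels to waves.** Now there are only finitely many terms, so (2) may be applied termwise. Put
$$Q_{N,M}(x)=A_n\sum_m\eta\Big(\frac{x+2\pi m}M\Big)b_m(x)\cos\big(N|x+2\pi m|-\gamma\big).$$
By (2) and unfolding,
$$\big\|N^{-\frac{n-1}2}P_{N,M}-Q_{N,M}\big\|_{L^1(\mathbb T^n)}\le C\int_{|\xi|\le2M}|\xi|^{-\frac{n+1}2}\min\Big(1,\frac1{N|\xi|}\Big)d\xi\ \xrightarrow[N\to\infty]{}\ 0,\tag{7}$$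
by dominated convergence: the integrand tends to $0$ for $\xi\neq 0$ and is at most $|\xi|^{-\frac{n+1}2}$, which is locally integrable because $\frac{n+1}2<n$.

## 7. Asymptotic independence of the phases $N|x+2\pi m|$

**Lemma 3.** Let $m_1,\dots,m_J\in\mathbb Z^n$ be distinct, $\mathbb K=(\mathbb R/2\pi\mathbb Z)^J$, and let $H:\mathbb T^n\times\mathbb K\to\mathbb C$ be measurable in $x$ for each $\theta$, continuous in $\theta$ for a.e. $x$, with $\sup_\theta|H(x,\theta)|\le g(x)$, $g\in L^1(\mathbb T^n)$. Then, as $N\to\infty$,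
$$\int_{\mathbb T^n}H\big(x,N|x+2\pi m_1|,\dots,N|x+2\pi m_J|\big)dx\longrightarrow\int_{\mathbb T^n}\mathbb E\,H(x,\theta_1,\dots,\theta_J)\,dx,$$
with $\theta_1,\dots,\theta_J$ independent and uniform on $[0,2\pi)$.

*Proof.* **Step 1: reduction to one exponential.** The purpose is to replace $H(x,\cdot)$ by a trigonometric polynomial, uniformly in $\theta$. Redefine $H(x,\cdot)=0$ for $x$ in the exceptional null set. For $a\in\mathbb Z^J$ let $c_a(x)=\mathbb E[H(x,\theta)e^{-ia\cdot\theta}]$. It is measurable, as a limit of Riemann sums in $\theta$, and $|c_a|\le g$. Let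
$$\sigma_LH(x,\theta)=\sum_{|a_1|,\dots,|a_J|\le L}\ \prod_{j=1}^J\Big(1-\frac{|a_j|}{L+1}\Big)\,c_a(x)\,e^{ia\cdot\theta}$$
be the Fejér mean in $\theta$. It is the convolution in $\theta$ of $H(x,\cdot)$ with a nonnegative kernel of mean $1$, so $\sup_\theta|\sigma_LH(x,\theta)|\le g(x)$; by Fejér's theorem $\sup_\theta|H(x,\theta)-\sigma_LH(x,\theta)|\to0$ as $L\to\infty$ for each $x$. This supremum is measurable in $x$ (take it over a countable dense set of $\theta$) and at most $2g$, so
$$\epsilon_L:=\int_{\mathbb T^n}\sup_\theta|H-\sigma_LH|\,dx\to0$$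
by dominated convergence. (Also $H(x,N|x+2\pi m_1|,\dots)$ is measurable, being a pointwise limit of the functions $\sigma_LH(x,N|x+2\pi m_1|,\dots)$.) Replacing $H$ by $\sigma_LH$ changes each side of the claim by at most $\epsilon_L$, for every $N$. So it suffices to treat $\sigma_LH$ for each fixed $L$ and, by linearity, a single $H=g(x)e^{ia\cdot\theta}$ with some new $g\in L^1(\mathbb T^n)$. For $a=0$ both sides are equal. For $a\ne0$ the right side is $0$, and we must show
$$\int_{\mathbb T^n}g(x)e^{iNF(x)}dx\to0,\qquad F(x)=\sum_{j=1}^Ja_j|x+2\pi m_j| .\tag{8}$$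

**Step 2: $\nabla F\ne0$ almost everywhere.** This excludes locked phases. The function $|\nabla F|^2$ is real analytic on $\Omega=\mathbb R^n\setminus\{-2\pi m_1,\dots,-2\pi m_J\}$, which is connected because $n\ge2$. A real-analytic function on a connected open set that vanishes on a set of positive measure vanishes identically. In that case $F$ would be constant on $\Omega$, hence on $\mathbb R^n$ by continuity. But choose $j$ with $a_j\ne0$: near $-2\pi m_j$, $F$ is $a_j|x+2\pi m_j|$ plus a smooth function, since the $m_i$ are distinct, and this is not differentiable at $-2\pi m_j$. That is a contradiction.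

**Step 3: nonstationary phase.** By Step 2, $U=\{x\in(-\pi,\pi)^n\cap\Omega:\nabla F(x)\ne0\}$ is open and of full measure in $\mathbb T^n$, so $C_c^\infty(U)$ is dense in $L^1(\mathbb T^n)$. The integral in (8) is bounded by $\|g\|_1$ uniformly in $N$, so we may assume $g\in C_c^\infty(U)$. On $U$ we have $e^{iNF}=\frac1{iN}\frac{\nabla F}{|\nabla F|^2}\cdot\nabla e^{iNF}$, and integration by parts gives
$$\int ge^{iNF}dx=-\frac1{iN}\int e^{iNF}\,\mathrm{div}\Big(g\frac{\nabla F}{|\nabla F|^2}\Big)dx=O(1/N).\qquad\square$$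

## 8. Assembly of Theorem A and the explicit forms

**Step 1: the limit of $\|Q_{N,M}\|_1$ for fixed $M$.** Only finitely many $m$ contribute to $Q_{N,M}$ on $\mathbb T^n$. For $m\ne0$ and $x\in\mathbb T^n$ some coordinate of $x+2\pi m$ has modulus at least $\pi$, so $b_m(x)\le\pi^{-\frac{n+1}2}$; and $|x|\le\pi\sqrt n$. Hence
$$\sum_m\eta\Big(\frac{x+2\pi m}M\Big)b_m(x)\le C_M|x|^{-\frac{n+1}2}\in L^1(\mathbb T^n).\tag{9}$$
Apply Lemma 3 to $H(x,\theta)=\big|A_n\sum_m\eta(\frac{x+2\pi m}M)b_m(x)\cos(\theta_m-\gamma)\big|$, which involves finitely many $\theta_m$. The shift $\gamma$ does not change the law of independent uniform phases, so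
$$\|Q_{N,M}\|_{L^1(\mathbb T^n)}\xrightarrow[N\to\infty]{}A_n\int_{\mathbb T^n}\mathbb E|X_M(x)|\,dx<\infty,\qquad X_M(x)=\sum_m\eta\Big(\frac{x+2\pi m}M\Big)b_m(x)\cos\theta_m .\tag{10}$$

**Step 2: $X_M$ is close to $X$.** Since $0\le1-\eta(\xi/M)\le1$ and this vanishes for $|\xi|\le M$, orthogonality and (6) give, for every $x\notin2\pi\mathbb Z^n$,
$$\mathbb E|X(x)-X_M(x)|^2\le\frac12\sum_{|x+2\pi m|\ge M}|x+2\pi m|^{-(n+1)}\le\frac CM .\tag{11}$$
So $\mathbb E|X_M(x)|\to\mathbb E|X(x)|$ uniformly in $x$. In particular $x\mapsto\mathbb E|X(x)|$ is measurable, and $I:=A_n\int_{\mathbb T^n}\mathbb E|X(x)|\,dx<\infty$ by (10).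

**Step 3: combination.** By the triangle inequality, $\big|N^{-\frac{n-1}2}\|D_N\|_1-I\big|$ is at most
$$N^{-\frac{n-1}2}\|D_N-P_{N,M}\|_1+\big\|N^{-\frac{n-1}2}P_{N,M}-Q_{N,M}\big\|_1+\Big|\|Q_{N,M}\|_1-A_n\!\int\mathbb E|X_M|\Big|+A_n\!\int\mathbb E|X-X_M| .$$
As $N\to\infty$ with $M$ fixed, the first term has $\limsup\le CM^{-1/2}$ by Lemma 2 and Cauchy–Schwarz on $\mathbb T^n$; the second tends to $0$ by (7); the third tends to $0$ by (10); the fourth is at most $CM^{-1/2}$ by (11). Therefore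
$$\limsup_{N\to\infty}\Big|N^{-\frac{n-1}2}\|D_N\|_{L^1(\mathbb T^n)}-I\Big|\le CM^{-1/2}\quad\text{for every integer }M\ge1 .$$
The left side does not depend on $M$, so it is $0$, and $L_NN^{-\frac{n-1}2}\to(2\pi)^{-n}I$. Moreover $I>0$, because for every $x\notin2\pi\mathbb Z^n$ the variable $X(x)$ has variance $\frac12\sum_mb_m(x)^2>0$, so $\mathbb E|X(x)|>0$.

**Step 4: the second form.** Put $x=2\pi t$. Then $b_m(x)=(2\pi)^{-\frac{n+1}2}|t+m|^{-\frac{n+1}2}$ and $dx=(2\pi)^ndt$, and the constant becomes $(2\pi)^{-n}\cdot A_n\cdot(2\pi)^n\cdot(2\pi)^{-\frac{n+1}2}=\frac2{2\pi}=\frac1\pi$. Replacing $t$ by $t+e_j$ only relabels the $\theta_m$, so the law of $X(2\pi t)$ is $1$-periodic in each coordinate of $t$, and $[-\frac12,\frac12)^n$ may be replaced by $[0,1]^n$.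

**Step 5: the third form.** From $\int_0^\infty(1-\cos u)u^{-2}du=\frac\pi2$ we get $|y|=\frac2\pi\int_0^\infty(1-\cos sy)s^{-2}ds$ for real $y$. If $Y$ is a symmetric integrable real random variable with characteristic function $\varphi$ (which is real, $\varphi(s)=\mathbb E\cos sY$), Tonelli gives $\mathbb E|Y|=\frac2\pi\int_0^\infty(1-\varphi(s))s^{-2}ds$. Take $Y=\sum_m|t+m|^{-\frac{n+1}2}\cos\theta_m$. Since $\mathbb Ee^{isb\cos\theta}=J_0(sb)$, the partial sums have characteristic functions that are finite products of such factors; they converge to $Y$ in $L^2$, so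
$$\varphi(s)=\prod_mJ_0\big(s|t+m|^{-\frac{n+1}2}\big).$$
The product converges absolutely because $|1-J_0(u)|\le\mathbb E\big(1-\cos(u\cos\theta)\big)\le\mathbb E\,\tfrac12u^2\cos^2\theta=\tfrac{u^2}4$ and $\sum_m|t+m|^{-(n+1)}<\infty$. With $\frac1\pi\cdot\frac2\pi=\frac2{\pi^2}$ this is the third form. Theorem A is proved. $\blacksquare$

## 9. Limit law and $L^p$ norms of $D_N$

For statements about $X$ on the product space $\mathbb T^n\times\{\text{phases}\}$ we need $X$ jointly measurable. By (11) with $M=4^i$, $\sum_i(\mathbb E|X-X_{4^i}|^2)^{1/2}<\infty$, so for each $x\notin2\pi\mathbb Z^n$ we have $X_{4^i}(x)\to X(x)$ almost surely. Defining $X$ as this limit where it exists, and as $0$ elsewhere, gives a jointly measurable version.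

**Theorem B.** Put $p_n=\frac{2n}{n+1}$.

(a) If $x$ is uniform on $\mathbb T^n$ and independent of $(\theta_m)$, then $(x,N^{-\frac{n-1}2}D_N(x))\to(x,A_nX(x))$ in distribution as $N\to\infty$.

(b) If $0<p<p_n$, then $N^{-\frac{n-1}2}\|D_N\|_{L^p(\mathbb T^n)}\to A_n\big(\int_{\mathbb T^n}\mathbb E|X(x)|^pdx\big)^{1/p}\in(0,\infty)$.

(c) If $p=p_n$, then $\|D_N\|_p^p\sim c\,N^{\frac{(n-1)p}2}\log N$, with $c=A_n^p\,|S^{n-1}|\,\frac1{2\pi}\int_0^{2\pi}|\cos\theta|^pd\theta$.

(d) If $p_n<p\le2$, then $\|D_N\|_p^p\sim N^{n(p-1)}\int_{\mathbb R^n}|K_1|^pd\xi$.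

*Proof of (a).* It is enough to test against bounded Lipschitz $\psi$ on $\mathbb R^n\times\mathbb R$. By Lemma 2, Cauchy–Schwarz and (7), $\limsup_N\|N^{-\frac{n-1}2}D_N-Q_{N,M}\|_1\le CM^{-1/2}$, so replacing $N^{-\frac{n-1}2}D_N$ by $Q_{N,M}$ changes the expectation of $\psi$ by at most $C_\psi M^{-1/2}$ in the $\limsup$. Lemma 3, applied to the bounded function $H(x,\theta)=\psi\big(x,A_n\sum_m\eta(\frac{x+2\pi m}M)b_m(x)\cos(\theta_m-\gamma)\big)$, shows that the expectation of $\psi(x,Q_{N,M}(x))$ tends to that of $\psi(x,A_nX_M(x))$. By (11) the latter differs from the expectation of $\psi(x,A_nX(x))$ by at most $C_\psi M^{-1/2}$. Let $M\to\infty$. $\square$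

*Proof of (b).* Let $q=\min(1,p)$. On any measure space $f\mapsto\|f\|_p^q$ is subadditive: this is Minkowski's inequality for $p\ge1$, and it follows from $|u+v|^p\le|u|^p+|v|^p$ for $p<1$. So $\big|\|f\|_p^q-\|h\|_p^q\big|\le\|f-h\|_p^q$, and the four-term comparison of Section 8 can be repeated with $\|\cdot\|_p^q$. The four terms are as follows.

First, $p<p_n<2$, so by Hölder $\|D_N-P_{N,M}\|_p\le C_p\|D_N-P_{N,M}\|_2$ on $\mathbb T^n$, and Lemma 2 applies. Second, at each $x\in\mathbb T^n$ at most $C_M$ terms of $P_{N,M}$ and $Q_{N,M}$ are nonzero, so (2) and unfolding give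
$$\int_{\mathbb T^n}\big|N^{-\frac{n-1}2}P_{N,M}-Q_{N,M}\big|^pdx\le C_{M,p}\int_{|\xi|\le2M}|\xi|^{-\frac{p(n+1)}2}\min\Big(1,\frac1{N|\xi|}\Big)^pd\xi\to0,$$
by dominated convergence, since $\frac{p(n+1)}2<n$. Third, Lemma 3 applies to $H=\big|A_n\sum_m\eta(\frac{x+2\pi m}M)b_m(x)\cos(\theta_m-\gamma)\big|^p$, which by (9) is at most $C_{M,p}|x|^{-\frac{p(n+1)}2}\in L^1(\mathbb T^n)$; hence $\|Q_{N,M}\|_p^p\to A_n^p\int_{\mathbb T^n}\mathbb E|X_M|^pdx<\infty$. Fourth, by (11) and Hölder on the probability space, $\mathbb E|X-X_M|^p\le(C/M)^{p/2}$, so the norm of $X-X_M$ in $L^p$ of the product space is at most $C_pM^{-1/2}$; in particular $\int\mathbb E|X|^p<\infty$. Therefore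
$$\limsup_{N\to\infty}\Big|\big\|N^{-\frac{n-1}2}D_N\big\|_p^q-A_n^q\Big(\int_{\mathbb T^n}\mathbb E|X|^pdx\Big)^{q/p}\Big|\le C_pM^{-q/2}$$
for every $M$. Let $M\to\infty$. The limit is positive because $X(x)$ has positive variance. $\square$

*Proof of (c) and (d).* **Step 1: reduction to $K_N$.** At and above $p_n$ the peak at the origin dominates. Fix an integer $M\ge\pi\sqrt n$, so that $\eta(x/M)=1$ on $\mathbb T^n$. On $\mathbb T^n$, $P_{N,M}-K_N$ is a sum of boundedly many terms $\eta(\frac{x+2\pi m}M)K_N(x+2\pi m)$ with $m\ne0$, where $|x+2\pi m|\ge\pi$; each is $O(N^{\frac{n-1}2})$ by (1). With Lemma 2, $\|D_N-K_N\|_{L^2(\mathbb T^n)}=O(N^{\frac{n-1}2})$, and the same holds in $L^p$ for $p\le2$. Since $p\ge p_n>1$, and $K_N(x)=N^nK_1(Nx)$,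
$$\|D_N\|_p=\|K_N\|_{L^p(\mathbb T^n)}+O(N^{\frac{n-1}2}),\qquad\|K_N\|_{L^p(\mathbb T^n)}^p=N^{n(p-1)}\int_{N\mathbb T^n}|K_1|^p .\tag{12}$$

**Step 2: $p>p_n$.** The function $K_1$ is bounded, and by (1) $|K_1|^p\le C|\xi|^{-\frac{p(n+1)}2}$ with $\frac{p(n+1)}2>n$, so $K_1\in L^p(\mathbb R^n)$ and $\|K_N\|_p\sim N^{n(1-\frac1p)}\|K_1\|_p$. Since $n(1-\frac1p)>\frac{n-1}2$ is equivalent to $p>\frac{2n}{n+1}$, the error in (12) is negligible, and (d) follows.

**Step 3: $p=p_n$.** Now $p\frac{n+1}2=n$ and $n(p-1)=\frac{n(n-1)}{n+1}=\frac{(n-1)p}2$. For $|y|\ge1$ let $u=|K_1(y)|$ and $v=A_n|y|^{-\frac{n+1}2}|\cos(|y|-\gamma)|$. By (2), $|u-v|\le C|y|^{-\frac{n+3}2}$, so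
$$|u^p-v^p|\le p|u-v|(u+v)^{p-1}\le C|y|^{-\frac{n+3}2-\frac{(n+1)(p-1)}2}=C|y|^{-n-1},$$
which is integrable on $|y|\ge1$. Hence
$$\int_{1\le|y|\le R}|K_1|^p=A_n^p|S^{n-1}|\int_1^R|\cos(r-\gamma)|^p\frac{dr}r+O(1)=c\log R+O(1).$$
For the last equality, $|\cos(r-\gamma)|^p$ minus its mean has a bounded antiderivative, so integrating it against $dr/r$ by parts gives $O(1)$. The set $N\mathbb T^n$ contains the open ball of radius $\pi N$ and lies in the closed ball of radius $\pi\sqrt nN$, so $\int_{N\mathbb T^n}|K_1|^p=c\log N+O(1)$. Thus $\|K_N\|_p^p\sim cN^{\frac{(n-1)p}2}\log N$; the error $O(N^{\frac{n-1}2})$ in (12) is smaller than $\|K_N\|_p$ by a factor of order $(\log N)^{1/p}$, and (c) follows. $\square$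

## 10. Dilations of other convex bodies about an arbitrary center

In this section constants may also depend on the body $D$ and on $a$. For a convex body $D$ symmetric about the origin, the *support function* is $h(\xi)=\max_{y\in D}y\cdot\xi$, and the *gauge* $\|y\|_D=\min\{s\ge0:y\in sD\}$ is a norm with unit ball $D$, equivalent to the Euclidean norm. *Example:* for the ellipse $D=\{(y_1/\alpha)^2+(y_2/\beta)^2\le1\}$, the gauge is $\big((y_1/\alpha)^2+(y_2/\beta)^2\big)^{1/2}$, and by Cauchy–Schwarz (with its equality case) $h(\xi)=(\alpha^2\xi_1^2+\beta^2\xi_2^2)^{1/2}$.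

**Theorem C.** Let $D\subset\mathbb R^n$, $n\ge2$, be a convex body symmetric about the origin, with real-analytic boundary of everywhere positive Gaussian curvature. Let $\kappa(\omega)$ be the curvature at the boundary point with outer normal $\omega$, and fix $a\in\mathbb R^n$. Then, as $N\to\infty$ through the reals,
$$\frac{N^{-\frac{n-1}2}}{(2\pi)^n}\int_{\mathbb T^n}\Big|\sum_{k\in\mathbb Z^n\cap(a+ND)}e^{ik\cdot x}\Big|dx\longrightarrow\frac1\pi\int_{[0,1]^n}\mathbb E\Big|\sum_me^{2\pi ia\cdot m}\,\frac{\kappa\big(\frac{t+m}{|t+m|}\big)^{-1/2}}{|t+m|^{\frac{n+1}2}}\cos\theta_m\Big|dt .$$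

*Proof.* The proof follows Sections 5–8. Write $D_N(x)$ for the exponential sum, $\chi_{rD}$ for the indicator of $rD$, $K_r(\xi)=\int_{rD}e^{iy\cdot\xi}dy=r^nK_1(r\xi)$, and $w(\xi)=\kappa(\xi/|\xi|)^{-1/2}$, which is continuous off $0$ and bounded above and below.

**Step 1: the kernel.** We use the classical theorem of Hlawka (Monatsh. Math. 54 (1950)) and Herz (Ann. of Math. 75 (1962)): for $D$ as above and $|\xi|\ge1$,
$$K_1(\xi)=A_nw(\xi)|\xi|^{-\frac{n+1}2}\cos(h(\xi)-\gamma)+O(|\xi|^{-\frac{n+3}2}).$$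
Also $|K_1|\le C$. Scaling, with $h(r\xi)=rh(\xi)$, gives (1) unchanged, and in place of (2)
$$\Big|r^{-\frac{n-1}2}K_r(\xi)-A_nw(\xi)|\xi|^{-\frac{n+1}2}\cos(rh(\xi)-\gamma)\Big|\le C|\xi|^{-\frac{n+1}2}\min\Big(1,\frac1{r|\xi|}\Big).$$

**Step 2: counts.** Let $c_0$ be the largest value of $\|\cdot\|_D$ on $[-\frac12,\frac12]^n$. The unit cubes centered at the $k$ with $R\le\|k-a\|_D\le R+1$ lie in $\{R-c_0\le\|y-a\|_D\le R+1+c_0\}$, so there are at most $C(1+R)^{n-1}$ such $k$. Next,
$$\#\{k:\|k-a\|_D\le r\}=|D|r^n+o(r^{n-1}).$$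
Take $\rho$ supported in $D$. The triangle inequality for the gauge gives $\chi_{(r-\varepsilon)D}*\rho_\varepsilon\le\chi_{rD}\le\chi_{(r+\varepsilon)D}*\rho_\varepsilon$ as in Lemma 1. Poisson summation for the translate $f(\cdot-a)$ reads $\sum_kf(k-a)=\sum_me^{2\pi ia\cdot m}\hat f(2\pi m)$; the term $m=0$ is $|D|(r\pm\varepsilon)^n$, and the unimodular factors do not affect the bound of the other terms. The rest of the proof of Lemma 1 applies.

**Step 3: the cutoff.** Put
$$P_{N,M}(x)=\sum_m\eta\Big(\frac{x+2\pi m}M\Big)e^{ia\cdot(x+2\pi m)}K_N(x+2\pi m).$$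
Unfolding, its $k$-th coefficient is $(2\pi)^{-n}\int\eta(\xi/M)K_N(\xi)e^{-i(k-a)\cdot\xi}d\xi=(\chi_{ND}*\Phi_M)(k-a)$, while that of $D_N$ is $\chi_{ND}(k-a)$. If $\chi_{ND}(k-a)\ne\chi_{ND}(k-a-z)$, then $N$ lies between $\|k-a\|_D$ and $\|k-a-z\|_D$, so $\|z\|_D\ge\big|\|k-a\|_D-N\big|$. Hence $|z|\ge c\big|\|k-a\|_D-N\big|$ with $c>0$, and
$$|\delta_k|\le C\big(1+M\big|\|k-a\|_D-N\big|\big)^{-\frac{n+1}2}.$$
Steps 3 and 4 of Lemma 2, with $|k|$ replaced by $\|k-a\|_D$ and with the counts of Step 2, give $\limsup_NN^{-\frac{n-1}2}\|D_N-P_{N,M}\|_2\le CM^{-1/2}$. With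
$$Q_{N,M}(x)=A_n\sum_m\eta\Big(\frac{x+2\pi m}M\Big)e^{ia\cdot(x+2\pi m)}w(x+2\pi m)b_m(x)\cos\big(Nh(x+2\pi m)-\gamma\big),$$
Step 1 gives (7) as before.

**Step 4: independence of the phases $Nh(x+2\pi m_j)$.** In Lemma 3 replace $|x+2\pi m_j|$ by $h(x+2\pi m_j)$, so that $F(x)=\sum_ja_jh(x+2\pi m_j)$. The proof used two properties of the norm: analyticity off $0$, and nondifferentiability at $0$. For the first, convexity makes the second fundamental form of $\partial D$ semidefinite, and its determinant is nonzero, so it is definite; hence $\partial D$ contains no segment and there is exactly one boundary point with each outer normal $\omega$. The Gauss map $\nu:\partial D\to S^{n-1}$ is therefore a bijection, real analytic with invertible differential, and its inverse is real analytic by the inverse function theorem. Thus $h(\xi)=\xi\cdot\nu^{-1}(\xi/|\xi|)$ is real analytic on $\mathbb R^n\setminus\{0\}$. For the second, $h$ is even, positive off $0$ and homogeneous of degree $1$,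 so $h(sv)=|s|h(v)$ with $h(v)>0$ for $v\ne0$, and $h$ is not differentiable at $0$. Hence $\nabla F\ne0$ a.e., and the rest of Lemma 3 is unchanged.

**Step 5: conclusion.** In $|Q_{N,M}(x)|$ the common factor $e^{ia\cdot x}$ disappears, and the factors $e^{2\pi ia\cdot m}$ stay as fixed weights. Put
$$X(x)=\sum_me^{2\pi ia\cdot m}w(x+2\pi m)b_m(x)\cos\theta_m,$$
and let $X_M$ be the same series with the factors $\eta(\frac{x+2\pi m}M)$. The weights are bounded, so the series converges in $L^2$, (9) holds with them, and orthogonality with (6) gives $\mathbb E|X-X_M|^2\le C/M$. Lemma 3 in the form of Step 4, applied to $H=\big|A_n\sum_m\eta(\frac{x+2\pi m}M)e^{2\pi ia\cdot m}w(x+2\pi m)b_m(x)\cos(\theta_m-\gamma)\big|$, gives $\|Q_{N,M}\|_1\to A_n\int\mathbb E|X_M|$. The four-term comparison of Section 8 now yields $N^{-\frac{n-1}2}\|D_N\|_1\to A_n\int_{\mathbb T^n}\mathbb E|X(x)|\,dx$. After $x=2\pi t$ the constant is again $\frac1\pi$, since $w$ is homogeneous of degree $0$. Finally,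 replacing $t$ by $t+e_j$ and setting $m'=m+e_j$ multiplies the series by $e^{-2\pi ia_j}$, where $a_j$ here denotes the $j$-th coordinate of the center $a$, and relabels the $\theta_m$. So the integrand is $1$-periodic in each coordinate, and the integral may be taken over $[0,1]^n$. $\square$
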